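# A non-nilpotent element in the algebra generated by two Fibonacci derivations

## 1. Two operators that are two-by-two matrices over themselves

Throughout, $K$ is an arbitrary field of characteristic $2$. Let
$$R_1=K[t_1,t_2,t_3,\dots]/(t_i^2\mid i\ge 1).$$
Its basis consists of the square-free monomials in the $t_i$. A derivation is a $K$-linear map $D$ with $D(fg)=D(f)g+fD(g)$. The partial derivative $\partial_i=\partial/\partial t_i$ is a well-defined derivation of $R_1$ because $\partial_i(t_i^2)=2t_i=0$ in characteristic $2$. For example, on $K[t_1]/(t_1^2)$, with basis $1,t_1$, the map $\partial_1$ sends $t_1\mapsto 1\mapsto 0$.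

Let $E=\operatorname{End}_K(R_1)$ be the algebra of all linear operators on $R_1$, and take two elements of it:
$$x=\partial_1,\qquad y=\partial_2+t_1(\partial_3+t_2(\partial_4+t_3(\partial_5+\cdots))).$$
The infinite expression makes sense because each element of $R_1$ involves finitely many variables. For instance $y(t_2)=1$, $y(t_3)=t_1$, $y(t_4)=t_1t_2$. If $v_3=\partial_3+t_2(\partial_4+t_3(\partial_5+\cdots))$, then $y=\partial_2+t_1v_3$.

Everything in this lecture comes from one observation about $x$ and $y$. Let $R_2=K[t_2,t_3,\dots]/(t_i^2)$. Every element of $R_1$ is uniquely $f_0+t_1f_1$ with $f_0,f_1\in R_2$, so $R_1=R_2\oplus t_1R_2$. The shift $t_{i+1}\leftrightarrow t_i$ identifies $R_2$ with $R_1$. Writing $f_0+t_1f_1$ as the column $(f_0,f_1)^T$, we obtain an isomorphism of $K$-algebras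
$$\Psi:E\longrightarrow M_2(E).$$
Under the shift, $\partial_2$ on $R_2$ becomes $\partial_1=x$ on $R_1$, and $v_3=\partial_3+t_2(\partial_4+\cdots)$ on $R_2$ becomes $\partial_2+t_1(\partial_3+\cdots)=y$. Now compute, using $t_1^2=0$ and the fact that $\partial_2$ and $v_3$ kill $t_1$:
$$\partial_1(f_0+t_1f_1)=f_1,\qquad y(f_0+t_1f_1)=\partial_2f_0+t_1\,(v_3f_0+\partial_2f_1).$$
From now on we suppress $\Psi$: an equality between an element of $E$ and a matrix over $E$ means equality after applying $\Psi$. Since $\Psi$ is an isomorphism, an operator is zero, or invertible, exactly when its matrix is. We have found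
$$x=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad y=\begin{pmatrix}x&0\\y&x\end{pmatrix}.\tag{1}$$

So $x$ and $y$ are matrices whose entries are again $x$ and $y$. All later computations use (1) and $y\neq0$, and nothing else about these operators.

Here is the multiplication table. Put $z=xy+yx$. Multiplying matrices, with $x^2=0$ and $2=0$,
$$xy=\begin{pmatrix}y&x\\0&0\end{pmatrix},\quad yx=\begin{pmatrix}0&x\\0&y\end{pmatrix},\quad z=\begin{pmatrix}y&0\\0&y\end{pmatrix},\tag{2}$$
$$y^2=\begin{pmatrix}x^2&0\\yx+xy&x^2\end{pmatrix}=\begin{pmatrix}0&0\\z&0\end{pmatrix},\qquad yxy=\begin{pmatrix}x&0\\y&x\end{pmatrix}\begin{pmatrix}y&x\\0&0\end{pmatrix}=\begin{pmatrix}xy&0\\y^2&yx\end{pmatrix},\tag{3}$$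
$$(xy)^2=\begin{pmatrix}y^2&yx\\0&0\end{pmatrix},\qquad (yx)^2=\begin{pmatrix}0&xy\\0&y^2\end{pmatrix},\tag{4}$$
$$xz=zx=xyx=\begin{pmatrix}0&y\\0&0\end{pmatrix},\qquad yxz=(yx)^2,\qquad zxy=(xy)^2.\tag{5}$$
The identities in (5) follow from $x^2=0$: for example $yxz=yx(xy+yx)=yxyx$.

Three consequences will be used repeatedly. First, $y^4=(y^2)^2=0$ by (3). Second, $(xy)^n=\begin{pmatrix}y^n&y^{n-1}x\\0&0\end{pmatrix}$ by induction, so $(xy)^5=0$. Third, $y^2\ne0$: since $y(t_2)=1$ we have $y\ne0$, hence $z\ne0$ by (2), hence $y^2\neq0$ by (3).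

## 2. The algebra $\mathbf A$ and its nilpotent elements

The matrices (1) are for answering the following question. Let
$$R=K[t_i\mid i\ge0]/(t_i^2\mid i\ge0),\qquad v_i=\partial_i+t_{i-1}(\partial_{i+1}+t_i(\partial_{i+2}+\cdots))\quad(i\ge1),$$
so that $v_i=\partial_i+t_{i-1}v_{i+1}$. These are derivations of $R$. The restricted Lie algebra $\mathbf L=\mathrm{Lie}_p(v_1,v_2)$, called the Fibonacci restricted Lie algebra, is the smallest subspace of $\operatorname{Der}R$ that contains $v_1,v_2$ and is closed under $[a,b]=ab-ba$ and under the operator square $a\mapsto a^2$ (the $p$-mapping for $p=2$). The associative algebra without unit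
$$\mathbf A=\mathrm{Alg}(v_1,v_2)\subset\operatorname{End}(R)$$
is the linear span of all nonempty words in $v_1,v_2$.

**Definition.** An algebra is *nil* if each of its elements $a$ satisfies $a^n=0$ for some $n$ depending on $a$.

It is known that every element of $\mathbf L$ is a nilpotent operator, and that $\mathbf A$ is, as a vector space, a direct sum of two locally nilpotent subalgebras, which are not ideals. (*Locally nilpotent* means that every finitely generated subalgebra is nilpotent.) The problem, whose source is "On Properties of a Fibonacci Restricted Lie Algebra" (doi:10.5802/jolt.731), asks whether $\mathbf A$ itself is nil. The facts just quoted do not settle this, since a sum of two nilpotent elements need not be nilpotent: for matrix units, $(e_{12}+e_{21})^2=1$. The proof below does not use them.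

The answer is no. Put
$$h=v_2^2+(v_1v_2)^2,\qquad w=v_1+v_2[v_1,v_2]=v_1+v_2v_1v_2+v_2^2v_1 .$$

**Theorem 1.** The elements $h$ and $w$ are not nilpotent. Hence $\mathbf A$ is not nil, for any field $K$ of characteristic $2$.

For the second theorem we need one more notion.

**Definition.** An element $a$ of an algebra $\mathbf A$ without unit is *quasi-regular* if $1-a$ is invertible in $K\oplus\mathbf A$, the algebra with a unit adjoined. $\mathbf A$ is a *Jacobson radical algebra* if all its elements are quasi-regular.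

A nilpotent $a$ is quasi-regular, with $(1-a)^{-1}=1+a+a^2+\cdots$ a finite sum. The converse fails in general: in the ideal $sK[[s]]$ of $K[[s]]$ every element is quasi-regular, but $s$ is not nilpotent. So failing to be quasi-regular is stronger than failing to be nilpotent.

**Theorem 2.**

* (a) For $\alpha,\beta\in K$: $\alpha v_2^2+\beta(v_1v_2)^2$ is nilpotent iff $\alpha\beta=0$, and $\alpha v_1+\beta v_2[v_1,v_2]$ is nilpotent iff $\alpha\beta=0$.
* (b) If $\alpha\beta\ne0$, these elements are transcendental over $K$ and are not quasi-regular. In particular $\mathbf A$ is not a Jacobson radical algebra.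
* (c) There is $N$ such that $a^N=0$ for every $a$ in the span of the words of length $\le2$ in $v_1,v_2$. So $3$, the degree of $w$, is the least possible degree of a non-nilpotent element.

**Passing from $\mathbf A$ to $x$ and $y$.** This step shows that nilpotence in $\mathbf A$ can be tested in $E$. The $v_i$ with $i\ge1$ are derivations that kill $t_0$, so every element of $\mathbf A$ commutes with multiplication by $t_0$ and maps $t_0R$ into itself. Hence $\mathbf A$ acts on $R/t_0R\cong R_1$. On this quotient $v_1=\partial_1+t_0v_2$ acts as $\partial_1=x$, and $v_2$ acts as $y$. We get a homomorphism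
$$\pi:\mathbf A\to E,\qquad \pi(v_1)=x,\quad\pi(v_2)=y.$$
If $\pi(a)=\pi(b)=0$, then $a(R)$ and $b(R)$ lie in $t_0R$, so $ab(R)\subset a(t_0R)=t_0\,a(R)\subset t_0^2R=0$. Thus $(\ker\pi)^2=0$. If $\pi(a)^N=0$, then $a^N\in\ker\pi$ and $a^{2N}=0$. Therefore
$$a\text{ is nilpotent}\iff\pi(a)\text{ is nilpotent},\qquad \pi(a)^N=0\Rightarrow a^{2N}=0.\tag{6}$$

## 3. Triangular matrices, and the element where they run out

Let us test small elements. The easiest way to see nilpotence is to find a power that is a triangular matrix with nilpotent diagonal: if the diagonal entries $d_1,d_2$ satisfy $d_i^m=0$, then the $m$-th power is strictly triangular and the $2m$-th power is zero.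

For $x+y$ this works. We have $(x+y)^2=x^2+z+y^2=z+y^2=\begin{pmatrix}y&0\\z&y\end{pmatrix}$. Since $y^4=0$, this gives $(z+y^2)^8=0$ and $(x+y)^{16}=0$. So $v_1+v_2$ is nilpotent by (6). Similarly
$$yz=\begin{pmatrix}x&0\\y&x\end{pmatrix}\begin{pmatrix}y&0\\0&y\end{pmatrix}=\begin{pmatrix}xy&0\\y^2&xy\end{pmatrix}\tag{7}$$
is triangular with $(xy)^5=0$, so $(yz)^{10}=0$.

Now take $\pi(h)=y^2+(xy)^2$. By (3) and (4),
$$\pi(h)=\begin{pmatrix}y^2&yx\\z&0\end{pmatrix},\qquad \pi(h)^2=\begin{pmatrix}(yx)^2&y^3x\\zy^2&zyx\end{pmatrix},$$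
where the upper left entry of the square is $y^4+yxz=(yx)^2$. Neither is visibly triangular, and the entries of the square no longer have the shape we began with.

A better object than the powers is the resolvent $(1-\pi(h))^{-1}$. If $\pi(h)$ is nilpotent, then $1-\pi(h)$ is invertible, and invertibility of block matrices reduces to a smaller problem as follows.

**Lemma 3 (Schur complements).** Let $M=\begin{pmatrix}P&B\\C&D\end{pmatrix}$ be a matrix over a ring with unit.

1. If $D$ is invertible, $M$ is invertible iff $S=P-BD^{-1}C$ is, and then the $(1,1)$ entry of $M^{-1}$ is $S^{-1}$.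
2. If $P$ is invertible, $M$ is invertible iff $S=D-CP^{-1}B$ is, and then the $(2,2)$ entry of $M^{-1}$ is $S^{-1}$.
3. If $B$ is invertible, $M$ is invertible iff $C-DB^{-1}P$ is.

**Proof.** For item 1, multiply out to check
$$M=\begin{pmatrix}1&BD^{-1}\\0&1\end{pmatrix}\begin{pmatrix}S&0\\0&D\end{pmatrix}\begin{pmatrix}1&0\\D^{-1}C&1\end{pmatrix}.$$
The outer factors are invertible, so $M$ is invertible iff $S$ is, and then
$$M^{-1}=\begin{pmatrix}1&0\\-D^{-1}C&1\end{pmatrix}\begin{pmatrix}S^{-1}&-S^{-1}BD^{-1}\\0&D^{-1}\end{pmatrix}$$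
has $(1,1)$ entry $S^{-1}$. Item 2 is item 1 after renumbering the two coordinates. For item 3, swap the two columns of $M$, which is multiplication by an invertible matrix, and apply item 2 to $\begin{pmatrix}B&P\\D&C\end{pmatrix}$. $\blacksquare$

Apply item 1 to $1-\pi(h)=\begin{pmatrix}1-y^2&-yx\\-z&1\end{pmatrix}$. The Schur complement is $1-y^2-yxz=1-\big(y^2+(yx)^2\big)$. So
$$1-\big(y^2+(xy)^2\big)\text{ is invertible}\iff1-\big(y^2+(yx)^2\big)\text{ is invertible}.$$
Next, $1-(y^2+(yx)^2)=\begin{pmatrix}1&-xy\\-z&1-y^2\end{pmatrix}$ by (3) and (4), and item 2 gives the Schur complement $1-y^2-zxy=1-(y^2+(xy)^2)$. We are back where we started. The reduction is clean and the entries stay in a closed family of two elements, but it has gone around a loop and proves nothing. Moreover, invertibility of $1-\pi(h)$ would not even give nilpotence.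

## 4. Resolvent degrees and the proof of Theorem 1

The loop becomes a proof once we count. Insert a central variable $t$ and study $(1-t\,\pi(h))^{-1}=\sum_nt^n\pi(h)^n$. This is a power series, and $\pi(h)$ is nilpotent exactly when it is a polynomial. The loop of Section 3 still runs, but now the two summands carry powers of $t$, and these change at each turn.

**Definition.** For $f\in tE[t]$, let $\delta(f)\in\{0,1,2,\dots\}\cup\{\infty\}$ be the $t$-degree of $(1-f)^{-1}=\sum_{n\ge0}f^n\in E[[t]]$. It is $\infty$ if this series is not a polynomial.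

For example, $\delta(ty)=3$: the series is $1+ty+t^2y^2+t^3y^3$ because $y^4=0$, and $y^3=y\cdot y^2=\begin{pmatrix}0&0\\xz&0\end{pmatrix}\neq0$ because $xz\ne0$ by (5).

**Step 1: resolvent degree does not increase when passing to a Schur complement.** The aim is an inequality for $\delta$ that can be iterated. Extend $\Psi$ coefficientwise to $E[[t]]\cong M_2(E[[t]])$, and write $f=(f_{ij})$. The $f_{ij}$ lie in $tE[t]$, so $1-f_{11}$ and $1-f_{22}$ are invertible in $E[[t]]$. By Lemma 3, items 1 and 2, the $(1,1)$ and $(2,2)$ entries of $(1-f)^{-1}$ are $(1-f')^{-1}$ and $(1-f'')^{-1}$, where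
$$f'=f_{11}+f_{12}(1-f_{22})^{-1}f_{21},\qquad f''=f_{22}+f_{21}(1-f_{11})^{-1}f_{12}.\tag{8}$$
Both have zero constant term. If $(1-f)^{-1}$ is a polynomial of degree $d$, then its entries are polynomials of degree at most $d$. Hence
$$\text{if }f'\text{ is a polynomial, }\delta(f)\ge\delta(f');\qquad\text{if }f''\text{ is a polynomial, }\delta(f)\ge\delta(f'').\tag{9}$$

**Step 2: the loop with exponents.** The aim is to follow the exponents of $t$ through the two Schur complements of Section 3. For integers $a,b\ge1$ put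
$$f_{a,b}=t^ay^2+t^b(xy)^2,\qquad g_{a,b}=t^ay^2+t^b(yx)^2.$$
By (3) and (4),
$$f_{a,b}=\begin{pmatrix}t^by^2&t^byx\\t^az&0\end{pmatrix},\qquad g_{a,b}=\begin{pmatrix}0&t^bxy\\t^az&t^by^2\end{pmatrix}.$$
In $f_{a,b}$ the $(2,2)$ entry is zero, and in $g_{a,b}$ the $(1,1)$ entry is zero, so no infinite series appears in (8). By (5),
$$f_{a,b}'=t^by^2+t^{a+b}\,yxz=t^by^2+t^{a+b}(yx)^2=g_{b,a+b},$$
$$g_{a,b}''=t^by^2+t^{a+b}\,zxy=t^by^2+t^{a+b}(xy)^2=f_{b,a+b}.$$
With (9),
$$\delta(f_{a,b})\ge\delta(g_{b,a+b}),\qquad\delta(g_{a,b})\ge\delta(f_{b,a+b}).\tag{10}$$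
The exponents move by $(a,b)\mapsto(b,a+b)$.

**Step 3: $h$ is not nilpotent.** Let $F_1=F_2=1$ and $F_{k+1}=F_k+F_{k-1}$. Start with $t\,\pi(h)=f_{1,1}$ and iterate (10):
$$f_{1,1}\to g_{1,2}\to f_{2,3}\to g_{3,5}\to f_{5,8}\to\cdots.$$
For every $k\ge2$ this gives
$$\delta(t\,\pi(h))\ge\delta(e_k),\qquad e_k\in\{f_{F_k,F_{k+1}},\,g_{F_k,F_{k+1}}\}.$$
For $k\ge2$ we have $F_k<F_{k+1}$, so the lowest term of $e_k$ is $t^{F_k}y^2$, and the powers $e_k^2,e_k^3,\dots$ start in degree at least $2F_k>F_k$. Hence the coefficient of $t^{F_k}$ in $(1-e_k)^{-1}=1+e_k+e_k^2+\cdots$ is $y^2$, which is nonzero. So $\delta(e_k)\ge F_k$. Since $F_k\to\infty$, we get $\delta(t\,\pi(h))=\infty$: infinitely many $\pi(h)^n$ are nonzero. If one power vanished, all later ones would too, so $\pi(h)^n\ne0$ for all $n$. Thus $\pi(h)$ is not nilpotent, and neither is $h$.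

**Step 4: $w$ is not nilpotent.** The aim is to find $h$ inside $w^2$. Here triangular matrices do help. By (7), $\pi(w)=x+yz=\begin{pmatrix}xy&1\\y^2&xy\end{pmatrix}$. Squaring, the $(1,2)$ entry is $xy+xy=0$, and
$$\pi(w)^2=\begin{pmatrix}(xy)^2+y^2&0\\y^2xy+xy^3&y^2+(xy)^2\end{pmatrix}=\begin{pmatrix}\pi(h)&0\\ *&\pi(h)\end{pmatrix}.$$
So $\pi(w)^{2n}$ has diagonal entries $\pi(h)^n\ne0$ for all $n$, and $w$ is not nilpotent. This proves Theorem 1. $\blacksquare$

## 5. A bigrading, and the proof of Theorem 2(a), (b)

**Step 1: $\mathbf A$ is graded by the numbers of letters.** The aim is to separate, inside a power such as $(\alpha v_2^2+\beta(v_1v_2)^2)^n$, the contributions with different powers of $\alpha$ and $\beta$. In $\mathbb Z^2$ put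
$$a_0=(-1,1),\quad a_1=(1,0),\quad a_2=(0,1),\quad a_{i+1}=a_i+a_{i-1}\ (i\ge1),$$
which is consistent since $a_1+a_0=a_2$. Give $t_i$ degree $-a_i$. The relations $t_i^2=0$ are homogeneous, so $R$ is $\mathbb Z^2$-graded, and $\partial_i$ is an operator of degree $a_i$. Expanding, $v_i$ is the sum over $k\ge0$ of the terms $t_{i-1}t_i\cdots t_{i+k-2}\,\partial_{i+k}$ (for $k=0$ just $\partial_i$). Since $a_j=a_{j+2}-a_{j+1}$, the sum below telescopes, and the degree of this term is
$$a_{i+k}-\sum_{j=i-1}^{i+k-2}a_j=a_{i+k}-(a_{i+k}-a_i)=a_i .$$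
For example, for $i=2$, $k=1$: the term $t_1\partial_3$ has degree $a_3-a_1=a_2$. So $v_i$ is homogeneous of degree $a_i$, and a word with $m$ letters $v_1$ and $n$ letters $v_2$ has degree $(m,n)$.

If a sum of homogeneous operators of different degrees is zero, apply it to a homogeneous $f\in R$: the values lie in different components of $R$, so each is zero. As homogeneous $f$ span $R$, each operator is zero. Hence
$$\mathbf A=\bigoplus_{(m,n)\ne(0,0)}\mathbf A_{(m,n)},\tag{11}$$
graded by $\mathbb N^2$, where $\mathbf A_{(m,n)}$ is spanned by the words with $m$ letters $v_1$ and $n$ letters $v_2$.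

**Step 2: part (a).** The aim is to transfer non-nilpotence from $h$ and $w$ to all coefficients with $\alpha\beta\ne0$. First let $P=v_2^2$ and $Q=(v_1v_2)^2$, of degrees $(0,2)$ and $(2,2)$. Let $S(i,j)$ be the sum of all words with $i$ letters $P$ and $j$ letters $Q$. It has degree $(2j,2i+2j)$, which determines $(i,j)$. For all $\alpha,\beta$,
$$(\alpha P+\beta Q)^n=\sum_{i+j=n}\alpha^i\beta^jS(i,j).\tag{12}$$
The summands lie in different components of (11). If $\alpha\beta\ne0$, the left side is zero iff $S(i,j)=0$ for all $i+j=n$. This condition does not depend on $\alpha,\beta$; for $\alpha=\beta=1$ it says $h^n=0$, which never happens. So $\alpha P+\beta Q$ is not nilpotent. If $\alpha\beta=0$, the element is a multiple of $P$ or of $Q$, and it is nilpotent by (6), since $y^4=0$ and $(xy)^5=0$.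

Now let $P=v_1$ and $Q=v_2[v_1,v_2]$, of degrees $(1,0)$ and $(1,2)$. Then $S(i,j)$ has degree $(i+j,2j)$, which again determines $(i,j)$, and (12) holds. For $\alpha\beta\neq0$ the same argument applies with $w$ in place of $h$. For $\alpha\beta=0$ use $x^2=0$ and $(yz)^{10}=0$ from Section 3.

**Step 3: a completion.** The aim is a larger algebra in which $1-g$ is invertible for every $g\in\mathbf A$, so that inverses can be compared. Let $\widehat{\mathbf A}=K\times\prod\mathbf A_{(m,n)}$, with $K$ in degree $(0,0)$ and with the product computed degree by degree. Each degree in $\mathbb N^2$ is a sum of two elements of $\mathbb N^2$ in finitely many ways, so the product is defined. The algebra $K\oplus\mathbf A$ sits inside $\widehat{\mathbf A}$ as the elements with finitely many nonzero components. If $s\in\widehat{\mathbf A}$ has zero component in degree $(0,0)$, then $s^k$ has no component in degree $(m,n)$ for $k>m+n$. So $\sum_ks^k$ is defined and is the inverse of $1-s$. Consequently every element of $\widehat{\mathbf A}$ with nonzero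 constant term is invertible.

**Step 4: part (b).** Let $g=\alpha P+\beta Q$ be an element of one of the two families, with $\alpha\beta\ne0$. By (a), $g$ is not nilpotent.

*Transcendence.* Suppose $f(g)=0$ for a nonzero $f\in K[T]$. Write $f=T^mu(T)$ with $u(0)\ne0$. The constant term of $u(g)$ is $u(0)\ne0$, so $u(g)$ is invertible in $\widehat{\mathbf A}$, and $g^mu(g)=0$ gives $g^m=0$. For $m=0$ this reads $1=0$, and for $m\ge1$ it contradicts non-nilpotence.

*Not quasi-regular.* Suppose $1-g$ is invertible in $K\oplus\mathbf A$. By uniqueness of inverses in $\widehat{\mathbf A}$, its inverse is $\sum_ng^n$. By (12) the homogeneous components of this series are the $\alpha^i\beta^jS(i,j)$, over all $i,j\ge0$, and they lie in different degrees because the degree determines $(i,j)$. An element of $K\oplus\mathbf A$ has finitely many nonzero components, so $S(i,j)=0$ once $i+j$ is large. Then $g^n=0$ for large $n$, a contradiction. So $g$ is not quasi-regular, and $\mathbf A$ is not a Jacobson radical algebra. $\blacksquare$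

## 6. The generic element of degree two, and the proof of Theorem 2(c)

Here we want nilpotence, with one exponent for all elements of degree at most $2$ (the degree of an element being the largest length of a word needed to write it). The resolvent is used again: we show that it is a finite expression. To obtain one exponent for all coefficients, we treat a single element with indeterminate coefficients. This also allows us to divide by coefficients without splitting into cases.

Let $F=K(c_1,\dots,c_5)$ with independent variables $c_i$, let $\Lambda=F[\tau,\tau^{-1}]$, and let $E_\Lambda=\Lambda\otimes_KE$. The isomorphism $\Psi$ extends to $E_\Lambda\cong M_2(E_\Lambda)$. Put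
$$a=c_1x+c_2y+c_3xy+c_4yx+c_5y^2 .$$

**Claim 4.** The element $1+\tau a$ is invertible in $E_\Lambda$.

**Claim 4 implies (c).** An element of $E_\Lambda$ is a Laurent polynomial in $\tau$ with coefficients in $F\otimes E$, so it lies in $(F\otimes E)((\tau))$. There $1+\tau a=1-\tau a$ has the unique inverse $\sum_n\tau^na^n$. By the claim this series is a Laurent polynomial, so $a^M=0$ for some $M$. Now $a^M$ lies in $K[c_1,\dots,c_5]\otimes E$, which embeds in $F\otimes E$, so it is zero there as well. Sending the $c_i$ to arbitrary elements of $K$ is a ring homomorphism $K[c_1,\dots,c_5]\otimes E\to E$. Hence $b^M=0$ for every $b\in\operatorname{span}(x,y,xy,yx,y^2)$. The words of length at most $2$ are $v_1,v_2,v_1^2,v_1v_2,v_2v_1,v_2^2$, and $\pi(v_1^2)=x^2=0$, so $\pi$ maps their span into this space. By (6), (c) holds with $N=2M$. Since $w$ is not nilpotent and lies in the span of words of length at most $3$, its degree is $3$, and $3$ is the least possible degree of a non-nilpotent element.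

**Units that will be used.** The aim is to collect what may be inverted. For $\lambda,\mu\in\Lambda$:
$$(1+\lambda x)^2=1+\lambda^2x^2=1,\quad\text{so }(1+\lambda x)^{-1}=1+\lambda x.\tag{13}$$
The element $1+\lambda xy$ is invertible because $(xy)^5=0$, and $1+\lambda y$ because $y^4=0$. By (2) and (3),
$$1+\lambda z+\mu y^2=\begin{pmatrix}1+\lambda y&0\\\mu z&1+\lambda y\end{pmatrix}\text{ is invertible},\tag{14}$$
being triangular with invertible diagonal. In characteristic $2$ the signs in Lemma 3 can be dropped. The plan is to pass to Schur complements until we reach the form (14).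

**Step 1: the first Schur complement.** The aim is to replace $1+\tau a$ by one entry. Put
$$r=\tau c_1,\quad\alpha=\tau c_2,\quad\beta=\tau c_3,\quad\gamma=\tau c_4,\quad\varepsilon=\tau c_5,\quad\rho=\frac{\beta+\gamma}{r}=\frac{c_3+c_4}{c_1}\in F^\times .$$
Thus $r$ and $\rho$ are units of $\Lambda$; this is why Laurent polynomials and rational functions of the $c_i$ were allowed. By (1), (2), (3),
$$1+\tau a=1+rx+\alpha y+\beta xy+\gamma yx+\varepsilon y^2=\begin{pmatrix}1+\alpha x+\beta y&r(1+\rho x)\\\alpha y+\varepsilon z&1+\alpha x+\gamma y\end{pmatrix};$$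
the upper right entry is $r+\beta x+\gamma x=r(1+\rho x)$. Its inverse is $r^{-1}(1+\rho x)$ by (13). Lemma 3, item 3, multiplied by $r$, shows that $1+\tau a$ is invertible iff
$$Z=(1+\alpha x+\gamma y)(1+\rho x)(1+\alpha x+\beta y)+r(\alpha y+\varepsilon z)$$
is. To expand, put $\sigma=\alpha+\rho$, $\kappa=r\sigma$, $\eta=\beta\gamma$. As $x^2=0$, the first two factors give $1+\sigma x+\gamma y+\rho\gamma\,yx$. Multiplying by $1+\alpha x+\beta y$ yields
$$1+(\alpha+\sigma)x+(\beta+\gamma)y+\sigma\beta\,xy+(\alpha\gamma+\rho\gamma)yx+\eta y^2+\rho\eta\,yxy .$$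
Here $\alpha+\sigma=\rho$, $\alpha\gamma+\rho\gamma=\sigma\gamma$ and $\beta+\gamma=r\rho$. Adding $r\alpha y$ changes the coefficient of $y$ to $r\rho+r\alpha=\kappa$. So
$$Z=1+\rho x+\kappa y+\sigma(\beta\,xy+\gamma\,yx)+\eta y^2+\rho\eta\,yxy+r\varepsilon z .$$

**Step 2: removing the term $\rho x$.** The aim is to make the coefficients of $xy$ and $yx$ equal, so that they combine into $z$. Multiply by the unit $1+\rho x$. Using $x^2=0$ and $xz=xyx$,
$$\rho xZ=\rho x+\rho\kappa\,xy+\rho\sigma\gamma\,xyx+\rho\eta\,xy^2+\rho^2\eta\,xyxy+\rho r\varepsilon\,xyx .$$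
In $Z'=(1+\rho x)Z=Z+\rho xZ$ the terms $\rho x$ cancel. The coefficient of $xy$, apart from $r\varepsilon z$, becomes
$$\sigma\beta+\rho\kappa=\sigma(\beta+r\rho)=\sigma(\beta+\beta+\gamma)=\sigma\gamma .$$
So with $\theta=\sigma\gamma+r\varepsilon$ the $xy$, $yx$ and $z$ terms combine to $\theta z$, and the $xyx$ terms to $\rho\theta\,xyx$. The terms with $\eta$ are
$$\eta\,(y^2+\rho\,yxy+\rho\,xy^2+\rho^2xyxy)=\eta\,(y+\rho xy)^2.$$
Hence
$$Z'=1+\kappa y+\theta z+\rho\theta\,xyx+\eta\big((1+\rho x)y\big)^2,$$
and $Z$ is invertible iff $Z'$ is.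

**Step 3: the second Schur complement.** The aim is to write $Z'$ as a matrix and reduce it to a short expression in $x,y^2,yxy$. By (1) and (2), $(1+\rho x)y=y+\rho xy=\begin{pmatrix}x+\rho y&\rho x\\y&x\end{pmatrix}$. The entries of its square are

* $(1,1)$: $(x+\rho y)^2+\rho xy=\rho z+\rho^2y^2+\rho xy=\rho\,yx+\rho^2y^2$;
* $(1,2)$: $(x+\rho y)\rho x+\rho x^2=\rho^2yx$;
* $(2,1)$: $y(x+\rho y)+xy=z+\rho y^2$;
* $(2,2)$: $\rho\,yx+x^2=\rho\,yx$.

Let
$$u=1+\kappa x,\qquad G=\theta y+\eta\rho\,yx=y(\theta+\eta\rho x).$$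
Using also $1+\kappa y=\begin{pmatrix}u&0\\\kappa y&u\end{pmatrix}$, $\theta z=\begin{pmatrix}\theta y&0\\0&\theta y\end{pmatrix}$ and $\rho\theta\,xyx=\begin{pmatrix}0&\rho\theta y\\0&0\end{pmatrix}$, we get
$$Z'=\begin{pmatrix}u+G+\eta\rho^2y^2&\rho G\\\kappa y+\eta z+\eta\rho y^2&u+G\end{pmatrix}.$$
No entry here is obviously a unit in a useful way, so we make one. Add $\rho$ times row 2 to row 1, which preserves invertibility. With $H=\rho\kappa y+\rho\eta z$, the two copies of $\eta\rho^2y^2$ cancel, and so do the two copies of $\rho G$: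
$$\begin{pmatrix}u+G+H&\rho u\\\kappa y+\eta z+\eta\rho y^2&u+G\end{pmatrix}.$$
Now $\rho u$ is a unit with inverse $\rho^{-1}u$, by (13). By Lemma 3, item 3, multiplied by $\rho$, this matrix is invertible iff
$$Q=\rho(\kappa y+\eta z+\eta\rho y^2)+(u+G)u(u+G+H)=H+\eta\rho^2y^2+(1+Gu)(u+G+H)$$
is. Expand using $Gu\cdot u=G$: the product is $u+G+H+G+Gu(G+H)=u+H+Gu(G+H)$. Hence
$$Q=u+\eta\rho^2y^2+Gu(G+H).$$
The sum $G+H$ has $y$ as a right factor, because the $yx$ terms cancel:
$$G+H=\theta y+\eta\rho\,yx+\rho\kappa y+\rho\eta(xy+yx)=(\theta+\rho\kappa+\rho\eta x)\,y .$$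
On the other side $G$ has $y$ as a left factor. So $Gu(G+H)=y(m+nx)y$, where
$$m+nx=(\theta+\eta\rho x)(1+\kappa x)(\theta+\rho\kappa+\rho\eta x)$$
with $m,n\in\Lambda$; the product has this form since $x^2=0$. With $m'=m+\eta\rho^2$,
$$Q=1+\kappa x+m'y^2+n\,yxy .$$

**Step 4: the third Schur complement.** The aim is to reach (14). By (1) and (3),
$$Q=\begin{pmatrix}1+n\,xy&\kappa\\m'z+ny^2&1+n\,yx\end{pmatrix}.$$
The entry $1+n\,xy$ is a unit. By Lemma 3, item 2, $Q$ is invertible iff $1+n\,yx+\kappa(m'z+ny^2)(1+n\,xy)^{-1}$ is. Multiplying on the right by the unit $1+n\,xy$, this holds iff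
$$(1+n\,yx)(1+n\,xy)+\kappa(m'z+ny^2)=1+(n+\kappa m')z+\kappa n\,y^2$$
is invertible; here $yx\cdot xy=0$ and $n\,yx+n\,xy=nz$ were used. It is invertible by (14). Going back through the chain, $Q$, $Z'$, $Z$ and $1+\tau a$ are invertible. This proves Claim 4, and with it Theorem 2(c). $\blacksquare$
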